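# Embedding $C(2^{\omega_1})$ into $C(L)$ with $L$ Corson compact

## 1. Corson compacta, function spaces, and the class $\mathcal C^*$

All spaces are Hausdorff, compact spaces are nonempty unless they arise as subspaces, and scalars are real. We work in ZFC; the one place where more is assumed (Proposition 5) says so explicitly.

**Definition (Corson compact).** For a cardinal $\kappa$ let
$$\Sigma(\mathbb R^\kappa)=\{x\in\mathbb R^\kappa:\ |\{\alpha: x_\alpha\ne0\}|\le\omega\}.$$
A compact space is *Corson compact* if, for some $\kappa$, it is homeomorphic to a subset of $\Sigma(\mathbb R^\kappa)$. The class of Corson compacta is $\mathcal C$. For $x\in\mathbb R^\kappa$ we call $\{\alpha:x_\alpha\neq 0\}$ the support of $x$.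

*Examples.* Every compact metrizable space embeds in $[0,1]^\omega\subset\mathbb R^\omega=\Sigma(\mathbb R^\omega)$, so it is Corson. For a set $\Gamma$ let $A(\Gamma)=\Gamma\cup\{\infty\}$ be the one-point compactification of discrete $\Gamma$. Sending $\gamma$ to the unit vector $e_\gamma$ and $\infty$ to $0$ embeds $A(\Gamma)$ in $\Sigma(\mathbb R^\Gamma)$, so $A(\Gamma)$ is Corson, even when $\Gamma$ is uncountable and $A(\Gamma)$ is not metrizable. A closed subspace of a Corson compact space is Corson.

**Definition (countable tightness).** A space $X$ is *countably tight* if whenever $x\in\overline A$, $A\subset X$, there is a countable $A'\subset A$ with $x\in\overline{A'}$.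

*Example.* Metrizable spaces are countably tight: take a sequence in $A$ converging to $x$. In Section 2 we will see that $2^{\omega_1}=\{0,1\}^{\omega_1}$, with the product topology, is not.

**Definition (embeddings).** $C(K)$ is the Banach space of continuous real functions on $K$ with the supremum norm. A linear $T:C(K)\to C(L)$ is an *isomorphic embedding* if there are constants $c,C>0$ with $c\|f\|\le\|Tf\|\le C\|f\|$ for all $f$. It is *isometric* if $\|Tf\|=\|f\|$. Replacing $T$ by $c^{-1}T$ we may always assume $c=1$.

*Example.* If $\varphi:L\to K$ is continuous and onto, then $f\mapsto f\circ\varphi$ is an isometric embedding of $C(K)$ into $C(L)$. It is called a composition operator.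

**Definition (the class $\mathcal C^*$).** $K\in\mathcal C^*$ means that $C(K)$ embeds isomorphically into $C(L)$ for some Corson compact $L$.

*Example.* $\mathcal C\subset\mathcal C^*$: take $L=K$ and the identity operator. In particular $2^\omega\in\mathcal C^*$.

**Measures.** By the Riesz theorem $C(K)^*=M(K)$, the regular signed Borel measures on $K$, and the dual norm is the total variation. For instance $\|a\delta_x-b\delta_y\|=|a|+|b|$ when $x\ne y$. For $h\in C(K)$ and $\mu\in M(K)$, $h\mu$ is the measure $f\mapsto\int fh\,d\mu$; thus $h\delta_x=h(x)\delta_x$. The function $\operatorname{supp}h$ denotes the closure of $\{h\neq0\}$. If $T:C(K)\to C(L)$ is bounded, put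
$$\mu_l=T^*\delta_l\in M(K),\qquad Tf(l)=\int_K f\,d\mu_l\qquad(l\in L).$$
Then $\|\mu_l\|\le\|T\|$. Since each $Tf$ is continuous, $l\mapsto\mu_l$ is continuous into the weak$^*$ topology. So an operator into $C(L)$ is the same thing as a weak$^*$ continuous family of measures indexed by $L$. For the composition operator, $\mu_l=\delta_{\varphi(l)}$.

**Definition (cut-off family).** A set $\mathcal H\subset C(K,[0,1])$ is a *cut-off family* if for all $x\in K$ and open $V\ni x$ there is $h\in\mathcal H$ with $h=1$ on a neighborhood of $x$ and $\operatorname{supp}h\subset V$.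

*Examples.* (a) On $2^\kappa$, $\kappa$ infinite, the characteristic functions of clopen sets form a cut-off family. There are $\kappa$ of them, since a clopen set is a finite union of basic open sets.

(b) Every $K$ has a cut-off family of cardinality at most $\max(w(K),\omega)$, where the weight $w(K)$ is the least cardinality of a base. Take a base $\mathcal B$ of cardinality $w(K)$ and, for each pair $B,B'\in\mathcal B$ with $\overline B\subset B'$, one Urysohn function equal to $1$ on $\overline B$ and $0$ off $B'$. Given $x\in V$, choose $B'\in\mathcal B$ with $x\in B'\subset\overline{B'}\subset V$ and then $B\in\mathcal B$ with $x\in B\subset\overline B\subset B'$. The function for $(B,B')$ is $1$ on $B$ and has support inside $\overline{B'}\subset V$.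

We can now ask the question. It is Problem 4.1 of "On Corson Compacta And Embeddings Of C(K) Spaces".

> **Problem.** Is it consistent with ZFC that $2^{\omega_1}\in\mathcal C^*$?

In plain words: could some universe of set theory contain a Corson compact $L$ such that $C(L)$ has a subspace isomorphic to $C(2^{\omega_1})$? The answer is **no**: ZFC proves $2^{\omega_1}\notin\mathcal C^*$.

## 2. Countable tightness separates Corson compacta from $2^{\omega_1}$

The purely topological half of the answer is elementary, and we do it first.

**Lemma 1.** Corson compacta are countably tight.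

*Proof.* Let $L\subset\Sigma(\mathbb R^\kappa)$, $A\subset L$, $l\in\overline A$. The plan is to close off a countable set of coordinates outside of which nothing happens. Let $I_0$ be the support of $l$, which is countable. Given a countable $I_n$, choose a countable $A_n\subset A$ such that for every finite $F\subset I_n$ and rational $\eta>0$ some $a\in A_n$ has $|a_i-l_i|<\eta$ for $i\in F$. This is possible because $l\in\overline A$ and there are only countably many pairs $(F,\eta)$. Let $I_{n+1}$ be $I_n$ together with the supports of all $a\in A_n$; it is again countable.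

Put $I=\bigcup_nI_n$ and $A'=\bigcup_nA_n$. The point $l$ and all points of $A'$ vanish off $I$. A basic neighborhood of $l$ is given by a finite $F\subset\kappa$ and a rational $\eta>0$. Since the $I_n$ increase, $F\cap I\subset I_n$ for some $n$, so some $a\in A_n$ satisfies $|a_i-l_i|<\eta$ for $i\in F\cap I$. For $i\in F\setminus I$ we have $a_i=l_i=0$. Hence $l\in\overline{A'}$, and $A'$ is countable. $\blacksquare$

**Lemma 2.** Countable tightness passes to closed subspaces, and to continuous images of compact spaces.

*Proof.* Closed subspaces are clear. Let $f:X\to Y$ be continuous and onto, with $X$ compact and countably tight, and let $y\in\overline A\subset Y$. Choose $x_a\in f^{-1}(a)$ for $a\in A$. The set $f(\overline{\{x_a:a\in A\}})$ is compact, hence closed, and contains $A$, so it contains $y$. Say $y=f(x)$ with $x\in\overline{\{x_a:a\in A\}}$. Then $x\in\overline{\{x_a:a\in A'\}}$ for some countable $A'\subset A$, and by continuity $y\in\overline{A'}$. $\blacksquare$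

**Lemma 3.** $2^{\omega_1}$ is not countably tight.

*Proof.* The constant point $1$ is in the closure of the set of points with countable support, since for finite $F$ the point $1_F$ agrees with it on $F$. Given countably many points with countable support, some $\alpha<\omega_1$ lies outside all their supports. The open set $\{x:x_\alpha=1\}$ contains the point $1$ and none of them. $\blacksquare$

Together these give a target. It suffices to deduce, from an isomorphic embedding of $C(2^{\omega_1})$ into $C(L)$, that *some closed subspace of $L$ maps continuously onto $2^{\omega_1}$*. For Corson $L$ this is impossible by Lemmas 1–3.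

## 3. Metrizable $L$ and $L=A(\Gamma)$

Consider the functions $p_\alpha(x)=2x_\alpha-1$ on $2^{\omega_1}$. For finitely supported scalars $(c_\alpha)$ we may choose $x$ so that $p_\alpha(x)$ is the sign of $c_\alpha$, and therefore
$$\Big\|\sum c_\alpha p_\alpha\Big\|=\sum|c_\alpha|.\tag{1}$$
So $C(2^{\omega_1})$ contains $\ell_1(\omega_1)$ isometrically.

*Metrizable $L$.* Here $C(L)$ is separable, while by (1) the $p_\alpha$ are an uncountable set at mutual distance $2$. No embedding exists.

*$L=A(\Gamma)$.* Suppose $T:C(2^{\omega_1})\to C(A(\Gamma))$ is an isomorphic embedding, and put $g_n=Tp_n$, $n<\omega$. For each $k$ we have $|g_n-g_n(\infty)|<1/k$ off a finite set, so each $g_n$ equals $g_n(\infty)$ off a countable set. Hence there is one countable $\Gamma_0$ such that all $g_n$ are constant, with value $g_n(\infty)$, off $\Gamma_0$. A diagonal argument gives a subsequence $(g_{n_k})$ converging at each point of $\Gamma_0\cup\{\infty\}$, hence at each point of $A(\Gamma)$. It is bounded, so by dominated convergence $\int g_{n_k}\,d\mu$ converges for every $\mu\in M(A(\Gamma))$. Every bounded functional on the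 range of $T$ extends, by Hahn–Banach, to such a $\mu$. As $T$ is an isomorphism onto its range, $\psi(p_{n_k})$ converges for every $\psi\in C(2^{\omega_1})^*$. But by (1) and Hahn–Banach there is $\psi$ with $\psi(p_{n_k})=(-1)^k$, a contradiction.

In this second case we only used the subspace $\ell_1\subset C(2^{\omega_1})$. This suggests a strategy for general Corson $L$.

## 4. Why $\ell_1(\omega_1)$ cannot carry the argument

A sensible first plan is to show that $C(L)$ never contains $\ell_1(\omega_1)$ when $L$ is Corson. By (1) that would settle the problem. However, one cannot prove this in ZFC alone (assuming ZFC is consistent): the plan fails under CH, by the following.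

**Proposition 4 (extra hypothesis).** Assume that $2^\omega$ is a union of $\omega_1$ null sets $N_\alpha$, $\alpha<\omega_1$, for the usual product measure $\lambda$. Then $\ell_1(\omega_1)$ embeds isomorphically into $C(L)$ for some Corson compact $L$.

Under CH the hypothesis holds: $2^\omega$ has $\omega_1$ points, and we may take the $N_\alpha$ to be singletons.

*Proof.* Fix $\alpha<\omega_1$. The set $\bigcup_{\beta\le\alpha}N_\beta$ is a union of countably many null sets, so it is null, and its complement contains a Borel set of measure $1$. By inner regularity there is a compact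
$$E_\alpha\subset2^\omega\setminus\bigcup_{\beta\le\alpha}N_\beta,\qquad \lambda(E_\alpha)\ge\tfrac12 .$$
Each $t\in2^\omega$ lies in some $N_\beta$, and then $t\in E_\alpha$ forces $\alpha<\beta$. So every point lies in only countably many $E_\alpha$.

Let $\mathcal A$ be the family of $A\subset\omega_1$ such that $\bigcap_{\alpha\in F}E_\alpha\neq\emptyset$ for all finite $F\subset A$ (for $F=\emptyset$ the intersection is $2^\omega$). By compactness every $A\in\mathcal A$ has $\bigcap_{\alpha\in A}E_\alpha\ne\emptyset$, so $A$ is countable. Put
$$L=\{x\in\{-1,0,1\}^{\omega_1}:\ \text{the support of }x\text{ is in }\mathcal A\}.$$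
If $x\in\{-1,0,1\}^{\omega_1}\setminus L$, some finite subset $F$ of the support of $x$ has $\bigcap_{\alpha\in F}E_\alpha=\emptyset$, and every point that agrees with $x$ on $F$ is outside $L$. So $L$ is closed in $\{-1,0,1\}^{\omega_1}$, hence compact, and it lies in the $\Sigma$-product. Thus $L$ is Corson.

Let $q_\alpha$ be the $\alpha$-th coordinate function on $L$ and $(c_\alpha)$ finitely supported. For $t\in2^\omega$ the point with coordinates $\operatorname{sgn}(c_\alpha)1_{E_\alpha}(t)$ lies in $L$, because $t$ is in $E_\alpha$ for every $\alpha$ in its support. At this point $\sum c_\alpha q_\alpha$ has the value $\sum|c_\alpha|1_{E_\alpha}(t)$. Therefore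
$$\sum|c_\alpha|\ \ge\ \Big\|\sum c_\alpha q_\alpha\Big\|\ \ge\ \int\sum|c_\alpha|1_{E_\alpha}\,d\lambda\ \ge\ \tfrac12\sum|c_\alpha| .$$
So $(c_\alpha)\mapsto\sum c_\alpha q_\alpha$ extends by density to an isomorphic embedding of $\ell_1(\omega_1)$. $\blacksquare$

So, under CH, the obstruction cannot come merely from $\ell_1(\omega_1)\subset C(2^{\omega_1})$. We have to use that the domain is a space of functions on $2^{\omega_1}$, that is, we have to look for points of $K$ inside the measures $\mu_l$.

## 5. Isometric embeddings, and what breaks when $\|T\|>1$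

For isometries one can find the points of $K$ directly.

**Proposition 5.** If $T:C(K)\to C(L)$ is isometric, then some closed subspace of $L$ maps continuously onto $K$.

*Proof.* Fix $x\in K$ and let $S_x=\{f:\|f\|=1=f(x)\}$. For $f_1,\dots,f_n\in S_x$ the average $f=\frac1n\sum f_i$ has norm $1$, so $|Tf(l)|=1$ for some $l$. Since $|Tf_i(l)|\le1$ for each $i$, all $|Tf_i(l)|$ equal $1$. Thus the closed sets $\{l:|Tf(l)|=1\}$, $f\in S_x$, have the finite intersection property, and there is $l$ with $|Tf(l)|=1$ for all $f\in S_x$.

For this $l$, let $f$ vanish near $x$, $\|f\|\le1$. Choose $g:K\to[0,1]$ continuous with $g(x)=1$ and $g=0$ where $f\ne0$. Then $g,g+f,g-f\in S_x$, so $|Tg(l)|=|Tg(l)+Tf(l)|=|Tg(l)-Tf(l)|=1$, which forces $Tf(l)=0$. Functions vanishing near $x$ are dense in the functions vanishing at $x$, so $\mu_l=a\delta_x$ with $a=Tg(l)$, $|a|=1$.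

Let $L_0=\{l:\mu_l=\pm\delta_x\text{ for some }x\}$. The set $\{\pm\delta_x:x\in K\}$ is weak$^*$ compact and $\pm\delta_x\mapsto x$ is continuous on it: it is the disjoint union of the compact sets $\{\delta_x\}$ and $\{-\delta_x\}$, each homeomorphic to $K$. As $l\mapsto\mu_l$ is weak$^*$ continuous, $L_0$ is closed and $l\mapsto x$ is continuous on $L_0$. It is onto $K$ by what we proved. $\blacksquare$

With Lemmas 1–3 this rules out isometric embeddings of $C(2^{\omega_1})$ into $C(L)$ with $L$ Corson. For an isomorphic embedding normalized by $\|f\|\le\|Tf\|\le C\|f\|$ with $C>1$, the averaging step breaks. We still find $l$ with $|\frac1n\sum Tf_i(l)|\ge1$, but now each $|Tf_i(l)|$ may be as large as $C$, so some terms may be $0$ while others compensate. No common $l$ comes out.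

This is not just a defect of the proof: the conclusion of Proposition 5 is false for isomorphic embeddings.

**Example 6.** Let $K$ be the disjoint union of two convergent sequences $a_n\to a$ and $b_n\to b$ (with distinct terms different from the limits), and let $L=A(\omega)$ be one convergent sequence. Let $Tf$ be $0$ at $\infty$ and let its values along $L$ be, in some enumeration,
$$2f(a),\quad 2f(b),\quad 2(f(a_n)-f(a)),\quad 2(f(b_n)-f(b))\qquad(n<\omega).$$
These tend to $0$, so $Tf\in C(L)$, and $\|Tf\|\le4\|f\|$. Also $|f(a)|\le\frac12\|Tf\|$ and $|f(a_n)|\le|f(a_n)-f(a)|+|f(a)|\le\|Tf\|$, likewise for $b$, so $\|f\|\le\|Tf\|$. Hence $C(K)$ embeds isomorphically into $C(L)$.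

But $K$ is not a continuous image of a closed $Z\subset L$. Let $g:Z\to Y$ be continuous and onto. If $Z$ is finite, so is $Y$. If $Z$ is infinite, then $\infty\in Z$ and every neighborhood of $g(\infty)$ contains all but finitely many points of $Y$. A point $y\ne g(\infty)$ then has a finite neighborhood, so it is isolated. Thus $Y$ has at most one nonisolated point, while $K$ has two.

The measures in this example are $2\delta_a$, $2\delta_b$, $2(\delta_{a_n}-\delta_a)$, $2(\delta_{b_n}-\delta_b)$, and $\mu_\infty=0$. They show two further difficulties. A measure $\mu_l$ can have several large atoms, so that "the" point of $K$ seen by $l$ is ambiguous. And the set of $l$ for which $\mu_l$ has an atom of modulus at least $1$ is $L\setminus\{\infty\}$, which is not closed: large atoms can cancel in the limit.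

Both difficulties disappear if we multiply by a cut-off $h$ first and ask that *all* of $h\mu_l$ be close to one atom. Take $h=1_U$ with $U=\{a\}\cup\{a_n:n\ge N\}$. Then $h\mu_l$ is $2\delta_a$ once, $-2\delta_a$ for the finitely many $l$ coming from $a_n$ with $n<N$, and $2(\delta_{a_n}-\delta_a)$ for $n\ge N$, which is at distance at least $2$ from every multiple of a Dirac measure. For all other $l$ it is $0$. So the $l$ for which $h\mu_l$ is close to a single large atom form a finite closed set, and they all point to $a$. The price is that one $h$ sees only a piece of $K$, and $K$ is recovered as a union of pieces. That is the shape of the theorem.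

## 6. The theorems

**Theorem A.** Let $K,L$ be compact, let $C(K)$ embed isomorphically into $C(L)$, and let $\mathcal H$ be a cut-off family on $K$. Then $K=\bigcup_{h\in\mathcal H}K_h$, where each $K_h$ is closed in $K$ and is a continuous image of a closed subspace of $L$.

**Theorem B.** For every infinite cardinal $\kappa$ and compact $L$ the following are equivalent:

1. $C(2^\kappa)$ embeds isomorphically into $C(L)$;
2. some closed subspace of $L$ maps continuously onto $2^\kappa$;
3. $L$ maps continuously onto $[0,1]^\kappa$;
4. $C([0,1]^\kappa)$ embeds isometrically into $C(L)$, by a composition operator;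
5. $C([0,1]^\kappa)$ embeds isomorphically into $C(L)$.

**Corollary C.** $2^{\omega_1}\notin\mathcal C^*$ (in ZFC). More generally, $C(2^{\omega_1})$ does not embed isomorphically into $C(L)$ for any countably tight compact $L$.

So it is not consistent that $2^{\omega_1}\in\mathcal C^*$.

## 7. Proof of Theorem A: the pieces $K_h$

Let $T:C(K)\to C(L)$ satisfy $\|f\|\le\|Tf\|\le C\|f\|$, and $\mu_l=T^*\delta_l$, so $\|\mu_l\|\le C$. Fix $\varepsilon=1/8$.

**Step 1.** *This step defines, for each $h$, the set of $l$ at which $h\mu_l$ is nearly one atom, and checks that it is closed and that the location of the atom depends continuously on $l$.*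

For $h\in\mathcal H$ let $L_h$ be the set of $l\in L$ for which there are $x\in K$ and $a\in\mathbb R$ with
$$|a|\ge1-\varepsilon,\qquad\|h\mu_l-a\delta_x\|\le2\varepsilon.\tag{2}$$

*The point $x$ is unique.* Suppose $(x,a)$ and $(x',a')$ both satisfy (2) for $l$, and $x\ne x'$. Then
$$2-2\varepsilon\le|a|+|a'|=\|a\delta_x-a'\delta_{x'}\|\le4\varepsilon,$$
which is false for $\varepsilon=1/8$. So we may write $x=\pi_h(l)$.

*$L_h$ is closed and $\pi_h$ is continuous.* Let $l_i\to l$ be a net with $l_i\in L_h$, witnessed by $(x_i,a_i)$. Since $0\le h\le1$, we have $\|h\mu_{l_i}\|\le C$ and $|a_i|\le C+2\varepsilon$. So every subnet has a further subnet along which $x_i\to x'$ in $K$ and $a_i\to a$. For $f\in C(K)$, along it,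
$$\int f\,d(h\mu_{l_i}-a_i\delta_{x_i})=T(fh)(l_i)-a_if(x_i)\ \to\ T(fh)(l)-af(x')=\int f\,d(h\mu_l-a\delta_{x'}).$$
Each left-hand side is at most $2\varepsilon$ in modulus when $\|f\|\le1$, hence so is the limit, and $\|h\mu_l-a\delta_{x'}\|\le2\varepsilon$. Also $|a|\ge1-\varepsilon$. So $(x',a)$ satisfies (2) for $l$; that is, $l\in L_h$ and $x'=\pi_h(l)$. Hence $L_h$ is closed. Moreover, every subnet of $(\pi_h(l_i))$ has a further subnet converging to $\pi_h(l)$, so $\pi_h(l_i)\to\pi_h(l)$.

Put $K_h=\pi_h(L_h)$. It is compact, so closed in $K$, and it is a continuous image of the closed set $L_h\subset L$. What remains is to show that every $x\in K$ lies in some $K_h$.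

## 8. Proof of Theorem A: every point is reached

Fix $x\in K$. We need $h\in\mathcal H$ and a *single* $l\in L$ with $h\mu_l$ close to a large multiple of $\delta_x$. The finite averages of Section 5 are replaced by an average over $L$ against a measure.

**Step 2: a representing measure.** *This step writes $\delta_x$ as an average of the $\mu_l$, with total mass at most $1$, and checks the measurability needed later.*

The functional $Tf\mapsto f(x)$ on $T[C(K)]$ has norm at most $1$, because $|f(x)|\le\|f\|\le\|Tf\|$. By Hahn–Banach and Riesz there is $\theta\in M(L)$ with $\|\theta\|\le1$ and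
$$\int_LTf\,d\theta=f(x)\qquad(f\in C(K)).\tag{3}$$
Let $\nu=|\theta|$. Then $\nu(L)\le1$, and $\nu(L)>0$ because $\theta\neq0$ (put $f=1$ in (3)).

*Measurability.* For open $V\subset K$,
$$|\mu_l|(V)=\sup\Big\{\int f\,d\mu_l:\ f\in C(K),\ |f|\le1,\ f=0\text{ off }V\Big\}.$$
Here "$\ge$" is clear. For "$\le$", given $\eta>0$, the Hahn decomposition of $\mu_l$ and regularity give disjoint compact $P,N\subset V$, in the positive and negative part respectively, with $|\mu_l|(V\setminus(P\cup N))<\eta$. By Tietze there is $f\in C(K)$, $|f|\le1$, equal to $1$ on $P$, $-1$ on $N$ and $0$ off $V$, and $\int f\,d\mu_l\ge|\mu_l|(P\cup N)-\eta\ge|\mu_l|(V)-2\eta$. Now $l\mapsto\int f\,d\mu_l=Tf(l)$ is continuous, so $l\mapsto|\mu_l|(V)$ is a supremum of continuous functions. It is lower semicontinuous, hence Borel. Consequently $l\mapsto|\mu_l|(G)$ is Borel for every closed $G$ (subtract the complement from $|\mu_l|(K)$) and for every $G_\delta$ set $G$ (take a decreasing sequence of open sets with intersection $G$).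

**Where we are heading.** If $\{x\}$ happens to be a $G_\delta$ set, we could take continuous $h_n$ decreasing to $1_{\{x\}}$, put them in (3), and obtain $\int\mu_l(\{x\})\,d\theta(l)=1$. Since $\|\theta\|\le1$, some $|\mu_l(\{x\})|\ge1$. In $2^{\omega_1}$ no point is $G_\delta$: a $G_\delta$ set containing $x$ contains all points that agree with $x$ on some countable set of coordinates. So we take instead a $G_\delta$ set that is minimal *as far as $\nu$ can see*.

**Step 3: a minimal $G_\delta$ set.** *This step produces a closed $G_\delta$ set $G_1\ni x$ on which, for each fixed $f$, almost all the $\mu_l$ integrate $f$ as if it were the constant $f(x)$; moreover $G_1$ is a limit of members of $\mathcal H$.*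

Let $\mathcal G$ be the family of closed $G_\delta$ sets containing $x$. It contains $K$ and is closed under countable intersections. For $G\in\mathcal G$ put $I(G)=\int|\mu_l|(G)\,d\nu(l)$; this is finite, since $I(G)\le C$, and monotone in $G$. Choose $G_n'\in\mathcal G$ with $I(G'_n)\to\inf_{\mathcal G}I$. Then $G_0=\bigcap_nG'_n\in\mathcal G$ and $I(G_0)\le I(G_n')$ for all $n$, so $G_0$ attains the infimum.

Next we replace $G_0$ by a smaller set adapted to $\mathcal H$. Write $G_0=\bigcap_{n\ge1}V_n$ with $V_n$ open and decreasing. Put $W_0=K$. For $n\ge1$, the set $V_n\cap W_{n-1}$ is an open neighborhood of $x$, so we can choose $h_n\in\mathcal H$ and an open $W_n\ni x$ with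
$$h_n=1\text{ on }W_n,\qquad\operatorname{supp}h_n\subset V_n\cap W_{n-1}.$$
Then $\operatorname{supp}h_{n+1}\subset W_n\subset\operatorname{supp}h_n$, so
$$G_1:=\bigcap_n\operatorname{supp}h_n=\bigcap_nW_n$$
is both closed and $G_\delta$, and $x\in G_1\subset G_0$. Since $G_1\subset W_n$,
$$1_{G_1}\le h_n\le1_{\operatorname{supp}h_n},\qquad\operatorname{supp}h_n\downarrow G_1.\tag{4}$$

As $G_1\in\mathcal G$ and $G_1\subset G_0$, we have $I(G_1)=\min_{\mathcal G}I$. For $G\in\mathcal G$ also $G_1\cap G\in\mathcal G$, so $I(G_1\cap G)=I(G_1)$, that is, $\int|\mu_l|(G_1\setminus G)\,d\nu=0$. Therefore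
$$|\mu_l|(G_1\setminus G)=0\quad\text{for }\nu\text{-a.e. }l\qquad(G\in\mathcal G).\tag{5}$$

Put $m(l)=\mu_l(G_1)$. By (4), $|Th_n(l)-m(l)|=|\int(h_n-1_{G_1})\,d\mu_l|\le|\mu_l|(\operatorname{supp}h_n\setminus G_1)\to0$. So $m=\lim_nTh_n$ pointwise; $m$ is Borel and $|m|\le C$.

Let $f\in C(K)$. The set $G=\{y:f(y)=f(x)\}=\bigcap_k\{y:|f(y)-f(x)|<1/k\}$ is in $\mathcal G$. For $l$ as in (5) only $G_1\cap G$ matters, where $f$ is the constant $f(x)$. Hence
$$\int_{G_1}f\,d\mu_l=f(x)\,m(l)\quad\text{for }\nu\text{-a.e. }l.\tag{6}$$

*Size of $m$.* Since $|Th_n|\le C$, dominated convergence and (3) give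
$$\int m\,d\theta=\lim_n\int Th_n\,d\theta=\lim_nh_n(x)=1.$$
Hence $\int|m|\,d\nu\ge1\ge\nu(L)$. If $|m|<1$ held $\nu$-a.e., then, as $\nu(L)>0$, we would have $\int|m|\,d\nu<\nu(L)$. So
$$\nu\{l:|m(l)|\ge1\}>0.\tag{7}$$

**An obstacle.** It is tempting to choose $l$ with $|m(l)|\ge1$ at which (6) holds for all $f$. That would say that $\mu_l$ restricted to $G_1$ is $m(l)\delta_x$. But the exceptional null set in (6) depends on $f$. When $C(K)$ is separable this is harmless: use a countable dense set of $f$. For nonseparable $C(K)$ a statement "for each $f$, for a.e. $l$" need not give even one $l$ good for all $f$. For example, let $\Gamma=[0,1]$ as a set, and for $l\in\Gamma$ let $\mu_l=\delta_l\in M(A(\Gamma))$. Each $f\in C(A(\Gamma))$ equals $f(\infty)$ at all but countably many points, so $\int f\,d\mu_l=f(\infty)$ for Lebesgue-almost every $l$; yet $\mu_l=\delta_\infty$ for no $l$. In this example $l\mapsto\mu_l$ is not weak$^*$ continuous on $[0,1]$. Our family is weak$^*$ continuous, and this must be used. In (6), however, continuity in $l$ has been lost, because $1_{G_1}$ is not continuous. The remedy is to go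 back from $1_{G_1}$ to a continuous $h_n$, at the cost of an error $\varepsilon$. Then the condition on $l$ becomes closed, and "almost everywhere" becomes "everywhere on the support".

**Step 4: back to a continuous cut-off.** *This step finds one $h\in\mathcal H$ and one $l$ satisfying (2) with our $x$.*

For every $l$, $|\mu_l|(\operatorname{supp}h_n\setminus G_1)$ decreases to $0$ by (4). So the Borel sets
$$B_n=\{l:\ |m(l)|\ge1,\ |\mu_l|(\operatorname{supp}h_n\setminus G_1)\le\varepsilon\}$$
increase to $\{|m|\ge1\}$. By (7), $\nu(B_n)>0$ for some $n$. Fix it and put $h=h_n$, $B=B_n$.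

Let $f\in C(K)$, $\|f\|\le1$. Since $h=1$ on $G_1$ and $h=0$ off $\operatorname{supp}h$, (6) gives for $\nu$-a.e. $l\in B$
$$|T(hf)(l)-f(x)m(l)|=\Big|\int hf\,d\mu_l-\int_{G_1}f\,d\mu_l\Big|=\Big|\int_{\operatorname{supp}h\setminus G_1}hf\,d\mu_l\Big|\le\varepsilon.$$
For $f=1$ this reads $|Th(l)-m(l)|\le\varepsilon$, whence $|Th(l)|\ge1-\varepsilon$ on $B$. Combining the two estimates and using $|f(x)|\le1$, we get for each such $f$
$$|T(hf)(l)-f(x)\,Th(l)|\le2\varepsilon,\qquad|Th(l)|\ge1-\varepsilon\qquad\text{for }\nu\text{-a.e. }l\in B.\tag{8}$$

For fixed $f$, the set of $l\in L$ satisfying both inequalities in (8) is closed, because $T(hf)$ and $Th$ are continuous on $L$. Let $S$ be the topological support of $\nu|_B$, i.e. the complement of the union of all open sets that are $\nu|_B$-null. The measure $\nu|_B$ is regular, so this union is itself null: any compact subset of it is covered by finitely many null open sets. Since $\nu(B)>0$, $S\ne\emptyset$. The closed set in question has $\nu|_B$-null complement by (8), and therefore contains $S$.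

So for *each* $f$ in the unit ball the inequalities in (8) hold at *every* point of $S$, and $S$ does not depend on $f$. Fix any $l\in S$. Then $|\int f\,d(h\mu_l-Th(l)\delta_x)|=|T(hf)(l)-f(x)Th(l)|\le2\varepsilon$ for all $f$ in the unit ball, that is,
$$\|h\mu_l-Th(l)\,\delta_x\|\le2\varepsilon,\qquad|Th(l)|\ge1-\varepsilon.\tag{9}$$
This is (2) with $a=Th(l)$. Hence $l\in L_h$ and $x=\pi_h(l)\in K_h$. $\blacksquare$

## 9. Proof of Theorem B: from a union of $\kappa$ pieces to a whole cube

For a partial function $y:D\to\{0,1\}$, $D\subset\kappa$, let $[y]=\{x\in2^\kappa:x|_D=y\}$, a closed set. If $|D|<\kappa$ then $|\kappa\setminus D|=\kappa$, so $[y]\cong2^{\kappa\setminus D}\cong2^\kappa$.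

**(1)⇒(2).** *Theorem A covers $2^\kappa$ by $\kappa$ closed pieces; we show that one piece contains a copy $[y]$ of the cube.*

Let $\{h_\xi:\xi<\kappa\}$ enumerate the characteristic functions of clopen subsets of $2^\kappa$, a cut-off family. By Theorem A, $2^\kappa=\bigcup_{\xi<\kappa}K_\xi$ with $K_\xi=K_{h_\xi}=\pi_{h_\xi}(L_{h_\xi})$ closed.

*Claim.* Some $K_\xi$ contains a set $[y]$ with $|\operatorname{dom}y|<\kappa$.

Suppose not. We build partial functions $y_\xi$, $\xi<\kappa$, increasing with $\xi$, so that $\operatorname{dom}y_\xi$ is finite for $\xi<\omega$ and has size at most $|\xi|$ for $\xi\ge\omega$. Put $y_0=\emptyset$, and take unions at limit stages. At a successor stage, $|\operatorname{dom}y_\xi|<\kappa$, so $[y_\xi]\not\subset K_\xi$ by assumption. Pick a point $u\in[y_\xi]\setminus K_\xi$. Since $K_\xi$ is closed, $u$ has a basic neighborhood $[z]$, with $\operatorname{dom}z$ finite, disjoint from $K_\xi$. Both $z$ and $y_\xi$ are restrictions of $u$, so $y_{\xi+1}=y_\xi\cup z$ is a function, and $[y_{\xi+1}]\subset[z]$ misses $K_\xi$. Each successor stage adds finitely many coordinates, so $\operatorname{dom}y_\xi$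 is a union of $|\xi|$ finite sets and the size bounds persist.

Let $x\in2^\kappa$ extend $\bigcup_{\xi<\kappa}y_\xi$. For every $\xi<\kappa$ we have $x\in[y_{\xi+1}]$, so $x\notin K_\xi$. This contradicts $2^\kappa=\bigcup_\xi K_\xi$ and proves the claim.

For $\xi$ and $y$ as in the claim, $\pi_{h_\xi}^{-1}([y])$ is closed in $L_{h_\xi}$, hence in $L$. It maps continuously onto $[y]$, because $[y]\subset K_\xi$, and $[y]\cong2^\kappa$.

**(2)⇒(3).** *We pass from a closed subspace of $L$ to $L$ itself, which is why $[0,1]$ replaces $2$.* Binary expansion maps $2^\omega$ continuously onto $[0,1]$, so $2^\kappa\cong(2^\omega)^\kappa$ maps continuously onto $[0,1]^\kappa$. Thus a closed $Z\subset L$ maps continuously onto $[0,1]^\kappa$. By Tietze's theorem extend each coordinate of this map to a continuous function $L\to[0,1]$. The resulting map $L\to[0,1]^\kappa$ is continuous, and onto because its restriction to $Z$ already is.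

**(3)⇒(4).** If $\varphi:L\to[0,1]^\kappa$ is continuous and onto, use $f\mapsto f\circ\varphi$.

**(4)⇒(5).** Trivial.

**(5)⇒(1).** *It suffices to embed $C(2^\kappa)$ isometrically into $C([0,1]^\kappa)$; we extend functions from the vertices of the cube by multi-affine interpolation.* In terms of product measures the formula is
$$Ef(t)=\int f\,d\bigotimes_{\alpha<\kappa}\big((1-t_\alpha)\delta_0+t_\alpha\delta_1\big)\qquad(t\in[0,1]^\kappa).$$
Concretely, if $f$ depends only on a finite set $F$ of coordinates, then
$$Ef(t)=\sum_{s\in2^F}f(s)\prod_{\alpha\in F,\,s_\alpha=1}t_\alpha\prod_{\alpha\in F,\,s_\alpha=0}(1-t_\alpha),$$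
a polynomial in finitely many $t_\alpha$. It does not depend on the choice of $F$, since the two weights at each added coordinate sum to $1$. The weights are nonnegative with sum $1$, so $|Ef|\le\|f\|$. At $t\in2^\kappa$ only $s=t|_F$ has nonzero weight, so $Ef(t)=f(t)$. By Stone–Weierstrass such $f$ are dense in $C(2^\kappa)$. So $E$ extends to a linear operator $C(2^\kappa)\to C([0,1]^\kappa)$ with $\|Ef\|\le\|f\|$ and $Ef|_{2^\kappa}=f$, and the latter gives $\|Ef\|\ge\|f\|$. Thus $E$ is isometric. Composing it with the embedding in (5) gives (1). $\blacksquare$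

## 10. Proof of Corollary C

Suppose $C(2^{\omega_1})$ embeds isomorphically into $C(L)$ with $L$ compact and countably tight. By Theorem B, (1)⇒(2) with $\kappa=\omega_1$, a closed subspace of $L$ maps continuously onto $2^{\omega_1}$. By Lemma 2, $2^{\omega_1}$ is countably tight, contradicting Lemma 3. Corson compacta are countably tight by Lemma 1, so $2^{\omega_1}\notin\mathcal C^*$. No axiom beyond ZFC was used. $\blacksquare$

Compare with Proposition 4: under CH there is a Corson $L$ with $\ell_1(\omega_1)$ inside $C(L)$, and even then $C(2^{\omega_1})$ is not inside $C(L')$ for any Corson $L'$.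

## 11. Images onto Tychonoff cubes, coverings by Corson pieces, and the constant $1$

**Corollary D.**
(a) If $C(K)$ embeds isomorphically into $C(L)$ and $K$ maps continuously onto $[0,1]^\kappa$ ($\kappa$ infinite), then so does $L$. In particular, no $K\in\mathcal C^*$ maps continuously onto $[0,1]^{\omega_1}$, and no closed subspace of such a $K$ maps continuously onto $2^{\omega_1}$.
(b) Every infinite $K\in\mathcal C^*$ is a union of at most $w(K)$ closed Corson compact subspaces.

*Proof.* (a) A continuous map of $K$ onto $[0,1]^\kappa$ gives an isometric embedding of $C([0,1]^\kappa)$ into $C(K)$, hence an isomorphic one into $C(L)$. Apply (5)⇒(3) of Theorem B.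

Now let $K\in\mathcal C^*$ with $L$ Corson. If $K$ mapped onto $[0,1]^{\omega_1}$, so would $L$. The preimage in $L$ of the closed subset $2^{\omega_1}\subset[0,1]^{\omega_1}$ would be a closed subspace of $L$ mapping onto $2^{\omega_1}$, contradicting Lemmas 1–3. Finally, if a closed subspace of $K$ mapped onto $2^{\omega_1}$, then $K$ would map onto $[0,1]^{\omega_1}$, by (2)⇒(3) of Theorem B applied to $K$ in place of $L$; this was just excluded.

(b) Let $C(K)$ embed in $C(L)$ with $L$ Corson. As $K$ is infinite, $w(K)$ is infinite, and by example (b) of Section 1 there is a cut-off family of cardinality at most $w(K)$. By Theorem A, $K$ is the union of the closed sets $K_h$, each a continuous image of a closed subspace of $L$, which is Corson. Continuous images of Corson compacta are Corson (Gul'ko; Michael and Rudin, *A note on Eberlein compacts*, Pacific J. Math. 72 (1977)). We use this theorem without proof; it is not needed for Theorems A and B or Corollary C. $\blacksquare$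

In Example 6 the cut-offs were seen to produce single points of $K$: with $h=1_U$ as there, $K_h=\{a\}$, and with $h=1_{\{a_n\}}$ we get $h\mu_l=2\delta_{a_n}$ for exactly one $l$ and $h\mu_l=0$ otherwise, so $K_h=\{a_n\}$.

**Remark 7 (sharp constant).** If $T:C(K)\to C(L)$ is an isomorphic embedding with $\|f\|\le\|Tf\|$ for all $f$, then for every $x\in K$
$$\sup_{l\in L}|T^*\delta_l(\{x\})|\ge1,$$
with no assumption on the compact spaces $K$ and $L$.

*Proof.* The value $\varepsilon=1/8$ was used only for uniqueness in Step 1. Steps 2–4 work for any $\varepsilon\in(0,1/3)$, with, say, $\mathcal H=C(K,[0,1])$. They give (9) for some $l\in L$ and some $h=h_n$ with $h(x)=1$. Evaluating the measure in (9) on $\{x\}$ gives $|\mu_l(\{x\})-Th(l)|\le2\varepsilon$, so $|\mu_l(\{x\})|\ge1-3\varepsilon$. Let $\varepsilon\to0$. The constant $1$ is optimal: for the identity operator on $C(K)$ we have $\mu_l=\delta_l$, and the supremum equals $1$ for every $x$. $\blacksquare$
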